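# Making $\mathcal P(\omega)/\mathcal I_{\frac1n}$ more distributive than $\mathcal P(\omega)/\mathrm{fin}$

## 1. Ideals, submeasures and distributivity numbers

A natural number $n$ is the set $\{0,\dots,n-1\}$, so $X\cap n$ and $X\setminus n$ are the parts of $X$ below $n$ and from $n$ on. For $a,b\subseteq\omega$, $a\subseteq^*b$ means that $a\setminus b$ is finite. We write $[\omega]^{<\omega}$ and $[\omega]^{\omega}$ for the families of finite and of infinite subsets of $\omega$, and $\mathfrak c=2^{\aleph_0}$.

**Definition (ideal, positive set).** An ideal on $\omega$ is a family $\mathcal I\subseteq\mathcal P(\omega)$ closed under subsets and finite unions, containing all finite sets, with $\omega\notin\mathcal I$. Put $\mathcal I^+=\mathcal P(\omega)\setminus\mathcal I$; its members are called positive. Put $\mathcal I^*=\{\omega\setminus a:a\in\mathcal I\}$.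

Two examples matter here. The first is $\mathrm{Fin}$, the ideal of finite sets, whose positive sets are the infinite ones. The second is the ideal of summable sets,
$$\mathcal I_{\frac1n}=\Big\{X\subseteq\omega:\sum_{n\in X,\,n\ge1}\tfrac1n<\infty\Big\}.$$
The set of squares belongs to it; the set of odd numbers is positive.

**Definition (tall, P-ideal, $F_\sigma$).** An ideal is tall if every infinite set has an infinite subset in the ideal. It is a P-ideal if for all $a_0,a_1,\dots\in\mathcal I$ there is $a\in\mathcal I$ with $a_k\subseteq^*a$ for all $k$. It is $F_\sigma$ if it is an $F_\sigma$ subset of $\mathcal P(\omega)=2^\omega$.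

$\mathrm{Fin}$ is an $F_\sigma$ P-ideal and is not tall. Write $\mu(X)=\sum_{n\in X,\,n\ge1}\frac1n$. The ideal $\mathcal I_{\frac1n}$ has all three properties. It is tall, because an infinite set contains $n_0<n_1<\cdots$ with $n_k\ge2^k$. It is a P-ideal: given $a_k\in\mathcal I_{\frac1n}$, choose $m_k$ with $\mu(a_k\setminus m_k)\le2^{-k}$ and let $a=\bigcup_k(a_k\setminus m_k)$. It is $F_\sigma$, because it is the union over $k$ of the closed sets $\{X:\mu(X\cap n)\le k\text{ for all }n\}$.

**Definition (admissible submeasure).** A function $\varphi:\mathcal P(\omega)\to[0,\infty]$ is admissible if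

* (P1) $\varphi(\emptyset)=0$, $\varphi$ is monotone and subadditive, finite on finite sets, and $\varphi(X)=\sup_n\varphi(X\cap n)$;
* (P2) $\varphi(X)<\infty\iff\lim_n\varphi(X\setminus n)=0$, for all $X\subseteq\omega$;
* (P3) $\lim_n\varphi(\{n\})=0$, and $\varphi(\omega)=\infty$.

Put $\mathcal I_\varphi=\{X:\varphi(X)<\infty\}$.

The function $\mu$ is admissible and $\mathcal I_\mu=\mathcal I_{\frac1n}$. The function $\varphi(X)=|X|$ (with value $\infty$ on infinite sets) satisfies (P1) and (P2) but not (P3), and gives $\mathrm{Fin}$. The function $\varphi(X)=\sup_n2^{-n}|X\cap[2^n,2^{n+1})|$ satisfies (P1) but not (P2): $\varphi(\omega)=1$, while $\varphi(\omega\setminus m)=1$ for every $m$.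

We shall use three consequences of (P1) constantly. First, $\varphi$ is determined by its values on finite sets. Second, $\varphi$ is countably subadditive: $(\bigcup_iX_i)\cap n$ is finite, so it is covered by finitely many $X_i$, and we take the supremum over $n$. Third, if $\mathcal I_\varphi$ is an ideal and $Y$ is positive, then $\varphi(Y\setminus n)=\infty$ for all $n$, and $Y\setminus a$ is positive for all $a\in\mathcal I_\varphi$; both follow from $\varphi(Y)\le\varphi(Y\cap a)+\varphi(Y\setminus a)$.

**Definition (the order, open sets, dense sets).** For an ideal $\mathcal I$, order $\mathcal I^+$ by $a\le_{\mathcal I}b$ iff $a\setminus b\in\mathcal I$. This is $\mathcal P(\omega)/\mathcal I$ without its zero. A set $D\subseteq\mathcal I^+$ is open if $b\in D$, $a\in\mathcal I^+$ and $a\le_{\mathcal I}b$ imply $a\in D$. It is dense if for every $b\in\mathcal I^+$ there is $a\in D$ with $a\le_{\mathcal I}b$.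

For $\mathcal I=\mathcal I_{\frac1n}$, (evens $\cup$ squares) $\le_{\mathcal I}$ evens, although $\subseteq^*$ fails. Here is a dense open set that will return twice. For $S\subseteq\omega$ let
$$D_S=\{X\in\mathcal I^+:X\setminus S\in\mathcal I\ \text{ or }\ X\cap S\in\mathcal I\}.$$
It is dense: if $X$ is positive, then one of $X\cap S$, $X\setminus S$ is positive, and that one lies in $D_S$. It is open: if $X'\le_{\mathcal I}X$ and $X\setminus S\in\mathcal I$, then $X'\setminus S\subseteq(X'\setminus X)\cup(X\setminus S)\in\mathcal I$, and similarly for $X\cap S$.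

**Definition (distributivity number).**
$$\mathfrak h(\mathcal I)=\min\Big\{|\mathcal D|:\mathcal D\text{ is a family of dense open subsets of }\mathcal I^+\text{ and }\textstyle\bigcap\mathcal D\text{ is not dense}\Big\}.$$
Write $\mathfrak h=\mathfrak h(\mathrm{Fin})$ and $\mathfrak h_{\frac1n}=\mathfrak h(\mathcal I_{\frac1n})$.

For instance, two dense open sets $D,D'$ never suffice: below a given $b$ take $a\in D$, then $a'\in D'$ with $a'\le_{\mathcal I}a$; by openness $a'\in D\cap D'$.

**Definition (splitting number).** $S$ splits $A\in[\omega]^\omega$ if $A\cap S$ and $A\setminus S$ are both infinite. A family of subsets of $\omega$ is splitting if each $A\in[\omega]^\omega$ is split by a member of it. $\mathfrak s$ is the least size of a splitting family.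

The set of even numbers splits the set of squares but not the set of primes. The family $[\omega]^\omega$ is splitting, since every infinite $A$ is split by any infinite subset of $A$ with infinite complement in $A$.

With these notions in place, the question is: **is $\mathfrak h<\mathfrak h_{\frac1n}$ consistent with ZFC?** In words: can there be a universe in which $\mathcal P(\omega)$ modulo summable sets is strictly more distributive than $\mathcal P(\omega)$ modulo finite sets? (The problem is taken from the slides "Cardinal invariants of density", http://www.jaist.ac.jp/CTFM/CTFM2015/slides/DRaghavan.pdf.) The answer is yes.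

**Theorem 1.** If ZFC is consistent, so is ZFC $+\ \mathfrak h=\mathfrak s=\omega_1<\mathfrak h_{\frac1n}=\omega_2=\mathfrak c$.

Two complements will be proved at the end. They are not needed for Theorem 1.

**Theorem 2.** If ZFC is consistent, so is ZFC + "$\mathfrak h=\mathfrak s=\omega_1$, $\mathfrak c=\omega_2$, and for every $F_\sigma$ P-ideal $\mathcal I$: $\mathfrak h(\mathcal I)=\omega_2$ if $\mathcal I$ is tall, and $\mathfrak h(\mathcal I)=\omega_1$ if $\mathcal I$ is not tall". Moreover ZFC proves $\mathfrak h(\mathcal I)\le\mathfrak h$ for every non-tall ideal $\mathcal I$.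

**Theorem 3.** In the Mathias model, $\mathfrak h_{\frac1n}=\omega_1<\mathfrak h=\omega_2$. So neither inequality between $\mathfrak h$ and $\mathfrak h_{\frac1n}$ is provable in ZFC.

## 2. Countable families, the bound $\mathfrak c$, and non-tall ideals

We first see what can be computed by hand in ZFC. Countable families of dense open sets always have dense intersection, for the following reason.

**Lemma 1 ($\sigma$-closure).** Let $\varphi$ satisfy (P1), and let $\mathcal I=\{X:\varphi(X)<\infty\}$ be an ideal. If $Y_0\ge_{\mathcal I}Y_1\ge_{\mathcal I}\cdots$ are positive, there is a positive $Y$ with $Y\subseteq^*Y_i$ for all $i$. Consequently $\mathfrak h(\mathcal I)\ge\omega_1$.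

*Proof.* For $i\le k$ we have $Y_k\setminus Y_i\in\mathcal I$. So $\bigcap_{i\le k}Y_i$ contains $Y_k$ minus a set in $\mathcal I$, and is positive. Choose recursively finite $a_k\subseteq\bigcap_{i\le k}Y_i$ with $\max a_{k-1}<\min a_k$ and $\varphi(a_k)\ge k+1$; this is possible since a positive set has infinite value beyond every point. Let $Y=\bigcup_ka_k$. Then $\varphi(Y)=\infty$, and $Y\setminus Y_i\subseteq\bigcup_{k<i}a_k$ is finite.

For the consequence, let $D_i$ $(i<\omega)$ be dense open and $E$ positive. Pick $Y_0\in D_0$ below $E$, and $Y_{i+1}\in D_{i+1}$ below $Y_i$. The set $Y$ just built is below $E$ and below every $Y_i$, so it is in every $D_i$ by openness. $\square$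

With $\varphi(X)=|X|$ this gives $\mathfrak h\ge\omega_1$.

**Lemma 2 (upper bounds).** (i) $\mathfrak h(\mathcal I)\le\mathfrak c$ for $\mathcal I$ as in Lemma 1. (ii) $\mathfrak h\le\mathfrak s$. Hence $\omega_1\le\mathfrak h\le\mathfrak s$.

*Proof.* (i) For $a\in\mathcal I^+$ let $D_a'=\{d\in\mathcal I^+:a\not\le_{\mathcal I}d\}$. It is open, since $a\le_{\mathcal I}d'\le_{\mathcal I}d$ implies $a\le_{\mathcal I}d$. It is dense: given a positive $d$, choose successive finite blocks of $d$ of $\varphi$-values at least $1,2,3,\dots$; the even-numbered and the odd-numbered blocks give disjoint positive $d_0,d_1\subseteq d$. If $a\le_{\mathcal I}d_0$ and $a\le_{\mathcal I}d_1$, then $a=(a\setminus d_0)\cup(a\setminus d_1)\in\mathcal I$, which is false. So one of $d_0,d_1$ is in $D'_a$. Since $d\notin D'_d$, $\bigcap_aD'_a=\emptyset$.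

(ii) Let $\mathcal S$ be a splitting family. For $S\in\mathcal S$ the set $\{a\in[\omega]^\omega:a\subseteq^*S\text{ or }|a\cap S|<\omega\}$ is the set $D_S$ of Section 1 for the ideal $\mathrm{Fin}$, so it is dense open. An element of all of them would be split by no member of $\mathcal S$. So the intersection is empty. $\square$

The next simplest ideals are those which look like $\mathrm{Fin}$ somewhere, that is, the non-tall ones. For these the inequality goes the wrong way, which proves the last sentence of Theorem 2.

**Lemma 3.** If $\mathcal I$ is a non-tall ideal, then $\mathfrak h(\mathcal I)\le\mathfrak h$.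

*Proof.* Let $A$ be infinite with $\mathcal I\cap\mathcal P(A)=[A]^{<\omega}$. Copying a witness for $\mathfrak h$ along a bijection $\omega\to A$, we get $D_\xi$ $(\xi<\mathfrak h)$, dense open in $[A]^\omega$ with respect to $\subseteq^*$, with no common element almost contained in some fixed $a_0\in[A]^\omega$. Put
$$E_\xi=\{b\in\mathcal I^+:b\setminus A\in\mathcal I,\ b\cap A\in D_\xi\}\cup\{b\in\mathcal I^+:|b\cap A|<\omega\}.$$

$E_\xi$ is open. Let $b\in E_\xi$ and $b'\in\mathcal I^+$ with $b'\le_{\mathcal I}b$. Then $(b'\cap A)\setminus(b\cap A)$ is in $\mathcal I\cap\mathcal P(A)$, hence finite. If $b\cap A$ is finite, so is $b'\cap A$, and $b'\in E_\xi$. Otherwise $b\setminus A\in\mathcal I$ and $b\cap A\in D_\xi$. Then $b'\setminus A\subseteq(b'\setminus b)\cup(b\setminus A)\in\mathcal I$. As $b'$ is positive, $b'\cap A\notin\mathcal I$, so it is infinite; it is almost contained in $b\cap A$, so it is in $D_\xi$. Thus $b'\in E_\xi$.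

$E_\xi$ is dense. Let $b\in\mathcal I^+$. If $b\cap A$ is finite, $b\in E_\xi$. If not, some $d\in D_\xi$ has $d\subseteq^*b\cap A$, and removing finitely many points (allowed by openness) we may take $d\subseteq b\cap A$. As an infinite subset of $A$, $d$ is positive, so $d\in E_\xi$.

Finally, suppose $b\le_{\mathcal I}a_0$ lies in all $E_\xi$. As $a_0\subseteq A$, $b\setminus A\in\mathcal I$, so $b\cap A\notin\mathcal I$ is infinite, so $b\cap A\in D_\xi$ for all $\xi$. Moreover $(b\cap A)\setminus a_0\in\mathcal I\cap\mathcal P(A)$ is finite. This contradicts the choice of $a_0$. Since $a_0\in\mathcal I^+$, $\bigcap_\xi E_\xi$ is not dense. $\square$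

So tallness is needed for $\mathfrak h<\mathfrak h(\mathcal I)$, and in a model of CH both cardinals equal $\omega_1$. We must enlarge $\mathfrak c$ by forcing.

## 3. Exact lower bounds create unsplit sets; blocks with vanishing error

To get $\mathfrak h_{\frac1n}=\omega_2$ it is natural to iterate $\omega_2$ times, starting from a model of CH. At a stage $W$ (a model of CH) we are handed dense sets $D_\xi$ $(\xi<\omega_1)$ and a positive $E$. By Lemma 1 we can build a $\le_{\mathcal I}$-decreasing tower of positive sets of length $\omega_1$ which starts at $E$ and meets every $D_\xi$. Let $U$ be the filter of all $Z$ that are $\ge_{\mathcal I}$ some member of the tower. Then we force a positive set $X$ with $X\le_{\mathcal I}Y$ for all $Y\in U$. By openness $X$ will land in all the $D_\xi$ we care about. Meanwhile $\mathfrak h$ should stay small, and by Lemma 2(ii) it suffices to keep $\mathfrak s=\omega_1$: the ground model sets should remain a splitting family.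

The first thing one would try is to add a true pseudointersection: an infinite $X$ with $X\subseteq^*Y$ for all $Y\in U$. Here is where this stops working. The families that have to be treated include $\{D_S:S\in\mathcal P(\omega)\cap W\}$, which has size $\omega_1$. If $U$ meets $D_S$ in $Y$, then $Y\le_{\mathcal I}S$ or $Y\le_{\mathcal I}\omega\setminus S$, so $S\in U$ or $\omega\setminus S\in U$. Hence a pseudointersection $X$ satisfies $X\subseteq^*S$ or $X\cap S=^*\emptyset$ for every $S\in W$: no set in $W$ splits $X$. If this happens at cofinally many stages, then every family of $\omega_1$ subsets of $\omega$ in the final model, being contained in some intermediate stage, fails to be splitting, and $\mathfrak s=\omega_2$. The way to $\mathfrak h=\omega_1$ through $\mathfrak s$ is closed.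

What is required of $X$, however, is only $X\setminus Y\in\mathcal I$, and the difference may be infinite. So we build $X=\bigcup_ib_i$ from finite blocks with $\varphi(b_i)\ge1$, and for $Y\in U$ we do not ask that $b_i\subseteq Y$; we ask that the errors $\varphi(b_i\setminus Y)$ have finite sum. Because single points have small submeasure, each block can contain a few points placed as we like. The rest of the work is to show that this freedom prevents any new infinite set from becoming unsplit, and that the prevention survives the iteration.

From here to Section 8, $\varphi$ is an admissible submeasure and $\mathcal I=\mathcal I_\varphi$. For Theorem 1 only $\varphi=\mu$ is needed. In a forcing extension we interpret $\varphi$ by $\varphi(X)=\sup_n\varphi(X\cap n)$, using the same values on finite sets. Then (P1) and (P3) persist. So does (P2): both sides of the equivalence are arithmetical in $X$ and a real coding $\varphi{\restriction}[\omega]^{<\omega}$, so (P2) is a $\Pi^1_1$ statement about this real, and Mostowski's theorem says that such statements are absolute. (For $\mu$ this is obvious.)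 Membership in $\mathcal I_\varphi$ is arithmetical in the code, hence absolute.

## 4. The filter $F_U$ and the forcing $\mathbb L_F$

Let $\mathrm{Fin}_1=\{b\in[\omega]^{<\omega}:\varphi(b)\ge1\}$, a countable set. Let $U$ be a filter with $\mathcal I^*\subseteq U\subseteq\mathcal I^+$. Put $N_Y^\delta=\{b\in\mathrm{Fin}_1:\varphi(b\setminus Y)<\delta\}$ and
$$F_U=\{N\subseteq\mathrm{Fin}_1:\exists Y\in U\ \exists\delta>0\ \ N_Y^\delta\subseteq N\}.$$
For example, for $\varphi=\mu$ and $Y=\omega\setminus 10$, a block $b$ belongs to $N_Y^{1/4}$ iff $\mu(b)\ge 1$ and the part of $b$ below $10$ has measure less than $\frac14$; so $b$ may contain $5$ but not $4$.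

$F_U$ is a proper filter: $N^{\min(\delta,\delta')}_{Y\cap Y'}\subseteq N_Y^\delta\cap N_{Y'}^{\delta'}$, and $N_Y^\delta\neq\emptyset$, since a positive set $Y$ contains members of $\mathrm{Fin}_1$. It contains every cofinite subset of $\mathrm{Fin}_1$: for $b\in\mathrm{Fin}_1$ the set $Y=\omega\setminus(\max b+1)$ is in $\mathcal I^*\subseteq U$, and $\varphi(b\setminus Y)=\varphi(b)\ge1$, so $b\notin N^1_Y$. Hence all members of $F_U$ are infinite.

For a filter $F$ on $\mathrm{Fin}_1$ let $F^+=\{C\subseteq\mathrm{Fin}_1:C\cap N\ne\emptyset\text{ for all }N\in F\}$. If $D\notin F^+$, then some $N\in F$ misses $D$, so $\mathrm{Fin}_1\setminus D\in F$. If moreover $C\in F^+$, then $C\setminus D\in F^+$, because $C\cap N\cap N'\neq\emptyset$ for all $N'\in F$.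

**Definition ($\mathbb L_F$).** Let $F=F_U$. A condition is a tree $T\subseteq\mathrm{Fin}_1^{<\omega}$ (closed under initial segments) with a stem $\mathrm{st}(T)\in T$, comparable with all nodes of $T$, such that $\mathrm{succ}_T(t)=\{b:t^\frown b\in T\}\in F$ for all $t\in T$ extending $\mathrm{st}(T)$, including $t=\mathrm{st}(T)$. The order is inclusion.

The largest condition is $\mathrm{Fin}_1^{<\omega}$, with stem $\emptyset$. For $t\in T$ extending the stem, $\{u\in T:u\text{ comparable with }t\}$ is a condition with stem $t$. As members of $F$ are infinite, the stem is unique and $T'\le T$ implies $\mathrm{st}(T')\supseteq\mathrm{st}(T)$: a proper initial segment of $\mathrm{st}(T)$ has only one immediate successor in $T$. Finitely many conditions with the same stem have a common extension with that stem, namely their intersection. There are countably many stems, so $\mathbb L_F$ is $\sigma$-centered, hence ccc.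

Also $|\mathbb L_F|=\mathfrak c$. Clearly $|\mathbb L_F|\le\mathfrak c$. Conversely fix $b_0\in\mathrm{Fin}_1$ and $n>\max b_0$. Every finite $b\supseteq b_0$ has $\varphi(b\setminus(\omega\setminus n))=\varphi(b\cap n)\ge1$, so it lies outside $N^{1/2}_{\omega\setminus n}\in F$. So this member of $F$ has infinite complement, $F$ has $\mathfrak c$ members, and each member is the root successor set of a condition with stem $\emptyset$.

**Lemma 4.** $\mathbb L_F$ adds $X\in\mathcal I^+$ with $X\le_{\mathcal I}Y$ for all $Y\in U$.

*Proof.* Stems can be lengthened by passing to subtrees, so the union of the stems of conditions in the generic filter is an infinite sequence $(b_i)_{i<\omega}$. Let $X=\bigcup_ib_i$.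

**$X$ is below $Y\in U$.** Given $T$ with stem $t$, shrink $T$, level by level, to a condition with the same stem such that the successor set of each node $t'\supseteq t$ is contained in $N_Y^{2^{-|t'|}}\in F$. This condition forces $\varphi(b_i\setminus Y)<2^{-i}$ for $i\ge|t|$, so by countable subadditivity it forces $\varphi(X\setminus Y)\le\varphi(\bigcup_{i<|t|}b_i)+\sum_i2^{-i}<\infty$. Such conditions are dense.

**$X$ is positive.** For each $n$, $\omega\setminus n\in U$. Shrinking successor sets to subsets of $N^{1/2}_{\omega\setminus n}$ in the same way, we see that it is forced that $\varphi(b_i\cap n)<\frac12$ for all but finitely many $i$; since $\varphi(b_i)\ge1$, such $i$ have $\varphi(b_i\setminus n)>\frac12$. So $\varphi(X\setminus n)\ge\frac12$ for all $n$, and $X\in\mathcal I^+$ by (P2) in the extension. $\square$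

## 5. Gentle forcings and their finite support iterations

We need a property of forcings which keeps the ground model sets splitting and which is preserved by iteration.

**Definition (gentle).** $\mathbb P$ is gentle if for every $\mathbb P$-name $\dot A$ with $\Vdash\dot A\in[\omega]^\omega$ there is a nonempty countable $\mathcal A\subseteq[\omega]^\omega$ such that for all $B\subseteq\omega$ in the ground model: if $|B\cap A|=\omega$ for all $A\in\mathcal A$, then $\Vdash|B\cap\dot A|=\omega$.

For example, every countable forcing is gentle. Let $A_p=\{a:\text{some }q\le p\text{ forces }a\in\dot A\}$; it is infinite since $\dot A$ is forced to be infinite. Take $\mathcal A=\{A_p:p\in\mathbb P\}$. If $B$ meets each $A_p$ in an infinite set, then for all $p$ and $m$ there are $x\in B\cap A_p$ with $x\ge m$ and $q\le p$ forcing $x\in\dot A$. So $B\cap\dot A$ is forced to be infinite.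

**Gentle forcings keep the ground model splitting.** Let $\mathbb P$ be gentle, $A\in V[G]$ infinite, with a name forced to be an infinite subset of $\omega$, and let $\mathcal A\in V$ be as in the definition. In $V$ there is $S_0\subseteq\omega$ splitting every member of $\mathcal A$: run through a list in which every member occurs infinitely often, at each step putting one new point of the listed set into $S_0$ and declaring another one out. Apply gentleness to $B=S_0$ and to $B=\omega\setminus S_0$: both $A\cap S_0$ and $A\setminus S_0$ are infinite. So $\mathcal P(\omega)\cap V$ is a splitting family in $V[G]$.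

**The form of the iteration.** Let $\mathrm{Fn}(\alpha,\omega_1)$ be the set of finite partial functions from $\alpha$ to $\omega_1$. By a partial order we mean a reflexive and transitive relation. We use iterations in which $\mathbb P_\alpha$ has underlying set $\mathrm{Fn}(\alpha,\omega_1)$, and $\dot{\mathbb Q}_\beta$ is a $\mathbb P_\beta$-name for a ccc partial order with underlying set $\omega_1$ and largest element $0$. With the convention $p(\beta)=0$ for $\beta\notin\mathrm{dom}\,p$, put
$$p\le_{\mathbb P_\alpha}q\iff p{\restriction}\beta\Vdash_{\mathbb P_\beta}p(\beta)\le_{\dot{\mathbb Q}_\beta}q(\beta)\ \text{ for all }\beta<\alpha.$$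
This makes conditions concrete finite objects, which the coding in Section 9 needs. Up to equivalence it is the usual finite support iteration. Indeed $\mathbb P_{\alpha+1}$ is dense in $\mathbb P_\alpha*\dot{\mathbb Q}_\alpha$: given $(p,\dot q)$, some $p'\le p$ decides $\dot q$ to be some $\beta<\omega_1$, and $(p',\check\beta)\le(p,\dot q)$. At limits, $\mathbb P_\delta=\bigcup_{\alpha<\delta}\mathbb P_\alpha$. Directly from the definition:
$$\text{if }\alpha<\delta,\ q\in\mathbb P_\delta,\ r\le q{\restriction}\alpha\text{ in }\mathbb P_\alpha,\text{ then }r\cup q{\restriction}[\alpha,\delta)\text{ is below both }r\text{ and }q.\tag{1}$$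
So $\mathbb P_\alpha$ is a complete suborder of $\mathbb P_\delta$ (two members of $\mathbb P_\alpha$ with a common extension $r\in\mathbb P_\delta$ have the common extension $r{\restriction}\alpha$, and $q{\restriction}\alpha$ is a reduction of $q$). For a $\mathbb P_\delta$-generic $G$, $G_\alpha=G\cap\mathbb P_\alpha$ is $\mathbb P_\alpha$-generic. By the standard theorem on finite support iterations of ccc forcings, all $\mathbb P_\alpha$ are ccc.

**Lemma 5.** If in such an iteration $\Vdash_\alpha\dot{\mathbb Q}_\alpha$ is gentle for all $\alpha$, then all $\mathbb P_\delta$ are gentle.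

*Proof.* By induction on $\delta$. $\mathbb P_0$ is trivial: take $\mathcal A=\{A\}$. Let $\dot A$ be a $\mathbb P_\delta$-name for an infinite subset of $\omega$.

**Successor $\delta=\alpha+1$.** In $V^{\mathbb P_\alpha}$ view $\dot A$ as a $\dot{\mathbb Q}_\alpha$-name and let $\{\dot A_i:i<\omega\}$ be a countable family given by gentleness of $\dot{\mathbb Q}_\alpha$. Each $\dot A_i$ is a $\mathbb P_\alpha$-name for an infinite set; let $\mathcal A_i$ be given by gentleness of $\mathbb P_\alpha$ for $\dot A_i$. If $B\in V$ has infinite intersection with all members of $\bigcup_i\mathcal A_i$, then $\Vdash_\alpha|B\cap\dot A_i|=\omega$ for all $i$, and so $\Vdash_{\alpha+1}|B\cap\dot A|=\omega$.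

**Limit of uncountable cofinality.** By ccc, $\dot A$ is described by countably many conditions, each with finite domain. So it is equivalent to a $\mathbb P_\beta$-name for some $\beta<\delta$, which is forced by $\mathbb P_\beta$ to be infinite. Use gentleness of $\mathbb P_\beta$.

**Limit of cofinality $\omega$.** Let $\delta_n\nearrow\delta$. In $V[G_{\delta_n}]$ let $A_n$ be the set of all $a$ such that some $q\in\mathbb P_\delta$ with $q{\restriction}\delta_n\in G_{\delta_n}$ forces $a\in\dot A$. It is forced that $A_n$ is infinite: if $p\in\mathbb P_{\delta_n}$ forced $\dot A_n\subseteq m$, choose $q\le p$ in $\mathbb P_\delta$ and $a\ge m$ with $q\Vdash a\in\dot A$; then $q{\restriction}\delta_n\le p$ forces $a\in\dot A_n$, a contradiction. Let $\mathcal A_n$ be given by gentleness of $\mathbb P_{\delta_n}$ for $\dot A_n$, and $\mathcal A=\bigcup_n\mathcal A_n$.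

Let $B\in V$ have infinite intersection with all members of $\mathcal A$, and suppose that some $p$ forces $B\cap\dot A\subseteq m$. Then $p\in\mathbb P_{\delta_n}$ for some $n$. Let $G_{\delta_n}\ni p$ be generic. As $B\cap A_n$ is infinite, there are $a\in B\cap A_n$ with $a\ge m$ and $q$ with $q{\restriction}\delta_n\in G_{\delta_n}$ and $q\Vdash a\in\dot A$. Take $r\in G_{\delta_n}$ below $p$ and $q{\restriction}\delta_n$. By (1), $r\cup q{\restriction}[\delta_n,\delta)$ is below both $p$ and $q$, so it forces $a\in B\cap\dot A$ with $a\ge m$, a contradiction. $\square$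

## 6. A rank argument: which filters make $\mathbb L_F$ gentle

Unlike a countable forcing, $\mathbb L_F$ has $\mathfrak c$ many conditions, but it has only countably many stems. For a stem $t$ we can record the values that no condition with stem $t$ excludes. When there are no such values at $t$, the next block $b$ must determine the value, say as $f(b)$. What we then need from $F$ is that a set $B$ which meets countably many prescribed infinite sets catches $f(b)$ for $F$-positively many $b$. This is the following property.

**Definition (property $(*)$).** A filter $F$ on $\mathrm{Fin}_1$ has $(*)$ if for every $C\in F^+$ and $f:C\to\omega$, either $f^{-1}(x)\in F^+$ for some $x$, or there is a countable $\mathcal P\subseteq[\omega]^\omega$ such that $\{b\in C:f(b)\in B\}\in F^+$ for every $B\subseteq\omega$ meeting every $P\in\mathcal P$.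

To see the second alternative at work, let $\varphi=\mu$, $F=F_U$, $C=\mathrm{Fin}_1$ and $f(b)=\min(b\setminus\{0\})$. No $f^{-1}(x)$ is in $F^+$: with $Y=\omega\setminus(x+1)\in U$, every $b\ni x$ has $\mu(b\setminus Y)\ge\frac1x$, so $f^{-1}(x)\cap N_Y^{1/x}=\emptyset$. But $\mathcal P=\{\{x:x>j\}:j\ge1\}$ is as required. A set $B$ meeting all these sets is infinite. Given $Y\in U$ and $\delta>0$, pick $x\in B$ with $\frac1x<\delta$ and a finite $e\subseteq Y\setminus(x+1)$ with $\mu(e)\ge1$. Then $b=\{x\}\cup e$ has $f(b)=x\in B$ and $\mu(b\setminus Y)\le\frac1x<\delta$. So if we only look at the least nonzero points of the blocks, every infinite ground model set catches infinitely many of them. For exact blocks $b\subseteq Y$ these points would be trapped in $Y$.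

**Lemma 6.** If $F=F_U$ has $(*)$, then $\mathbb L_F$ is gentle.

*Proof.* Let $\Vdash\dot A\in[\omega]^\omega$ and let $\dot a_k$ name the $k$-th element of $\dot A$ in increasing order, $k=0,1,\dots$, so $\Vdash\dot a_k\ge k$.

**Step 1: possible values at a stem.** For $t\in\mathrm{Fin}_1^{<\omega}$ let $\mathrm{Fav}_k(t)$ be the set of $x$ such that no $T$ with stem $t$ forces $\dot a_k\ne x$. Then:

1. If $x\in\mathrm{Fav}_k(t)$ and $\mathrm{st}(T)=t$, some $T'\le T$ forces $\dot a_k=x$. In particular $x\ge k$.
2. If some $T$ with stem $t$ forces $\dot a_k=x$, then $x\in\mathrm{Fav}_k(t)$.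
3. If $\{b:x\in\mathrm{Fav}_k(t^\frown b)\}\in F^+$, then $x\in\mathrm{Fav}_k(t)$.

Item 1 is the definition of forcing: $T$ does not force $\dot a_k\ne x$. Item 2 holds because conditions with the same stem are compatible. For item 3, if $T$ with stem $t$ forced $\dot a_k\ne x$, pick $b\in\mathrm{succ}_T(t)$ with $x\in\mathrm{Fav}_k(t^\frown b)$; then $\{u\in T:u\text{ comparable with }t^\frown b\}$ has stem $t^\frown b$ and forces $\dot a_k\ne x$, a contradiction.

**Step 2: a rank measuring the distance to a possible value.** Fix $k$. Let $R_0=\{t:\mathrm{Fav}_k(t)\ne\emptyset\}$, and for $\rho>0$ let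
$$R_\rho=R_{<\rho}\cup\{t:\{b:t^\frown b\in R_{<\rho}\}\in F^+\},\qquad R_{<\rho}=\bigcup_{\sigma<\rho}R_\sigma.$$
Let $R=\bigcup_\rho R_\rho$; since the sets increase, $R=R_{<\rho}$ for some $\rho$. We claim that every $t$ is in $R$. If $t\notin R$, then $\{b:t^\frown b\in R\}\notin F^+$, so $\{b:t^\frown b\notin R\}\in F$. The same holds at every node outside $R$. So there is a condition $T$ with stem $t$ all of whose nodes extending $t$ are outside $R$. Some $T'\le T$ decides $\dot a_k$, and by item 2 its stem is in $R_0$. This stem is a node of $T$ extending $t$, a contradiction. Let $\mathrm{rk}_k(t)$ be the least $\rho$ with $t\in R_\rho$.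

**Step 3: the countable family $\mathcal A$.** Suppose $\mathrm{rk}_k(t)=1$. Let $C=\{b:\mathrm{Fav}_k(t^\frown b)\ne\emptyset\}\in F^+$ and $f(b)=\min\mathrm{Fav}_k(t^\frown b)$ for $b\in C$. If $f^{-1}(x)\in F^+$, then by item 3 $x\in\mathrm{Fav}_k(t)=\emptyset$, which is impossible. So $(*)$ gives a countable $\mathcal P_{k,t}$ as in its second alternative. Further, for each $t$ with $\mathrm{Fav}_k(t)\ne\emptyset$ for infinitely many $k$, let $A_t=\{\min\mathrm{Fav}_k(t):k<\omega,\ \mathrm{Fav}_k(t)\ne\emptyset\}$; it is infinite, since $\min\mathrm{Fav}_k(t)\ge k$ by item 1. Let $\mathcal A$ consist of $\omega$, all these $A_t$, and all members of all $\mathcal P_{k,t}$. It is countable.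

**Step 4: verification.** Let $B$ have infinite intersection with every member of $\mathcal A$, let $T\in\mathbb L_F$ have stem $t$, and let $m\in\omega$. We find $T'\le T$ and $x\in B$ with $x\ge m$ and $T'\Vdash x\in\dot A$. As $T$ and $m$ are arbitrary, this shows $\Vdash|B\cap\dot A|=\omega$.

Case 1: $A_t$ is defined. Since $B\cap A_t$ is infinite, there is $k$ with $x=\min\mathrm{Fav}_k(t)\in B$ and $x\ge m$. By item 1 some $T'\le T$ forces $\dot a_k=x$.

Case 2: $\mathrm{Fav}_k(t)=\emptyset$ for all large $k$. Fix such a $k\ge m$, so $\mathrm{rk}_k(t)\ge1$. We climb in $T$ from $t$ to a node of rank exactly $1$. Suppose $t'\in T$ extends $t$ and $\mathrm{rk}_k(t')=\rho\ge2$. Then $\{b:\mathrm{rk}_k(t'^\frown b)<\rho\}\in F^+$, while $\{b:\mathrm{rk}_k(t'^\frown b)=0\}\notin F^+$, as otherwise $\mathrm{rk}_k(t')\le1$. So the difference $\{b:1\le\mathrm{rk}_k(t'^\frown b)<\rho\}$ is in $F^+$ and meets $\mathrm{succ}_T(t')$. The rank drops and stays $\ge1$; after finitely many steps we reach $t^*\in T$ extending $t$ with $\mathrm{rk}_k(t^*)=1$. Since $B$ meets all members of $\mathcal P_{k,t^*}$,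 the set of $b$ with $\min\mathrm{Fav}_k(t^{*\frown}b)\in B$ is in $F^+$, so it contains some $b\in\mathrm{succ}_T(t^*)$. Let $x=\min\mathrm{Fav}_k(t^{*\frown}b)\in B$. By item 1, applied to the subtree of $T$ with stem $t^{*\frown}b$, some $T'\le T$ forces $\dot a_k=x$, and $x\ge k\ge m$. $\square$

## 7. Catching the values of a function on blocks

It remains to produce filters with $(*)$. We will build $U$ from a tower, and membership in $F_U^+$ will be secured by the following notion, which refers to a single positive set.

**Definition (dense below $Y$).** For positive $Y$, $C\subseteq\mathrm{Fin}_1$ is dense below $Y$ if for all positive $Z\subseteq Y$ and all $\delta>0$ there is $b\in C$ with $\varphi(b\setminus Z)<\delta$.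

For $\varphi=\mu$: $\mathrm{Fin}_1$ is dense below every positive $Y$ (take $b\subseteq Z$), and $\{b\in\mathrm{Fin}_1:5\in b\}$ is dense below no $Y$ (take $Z=Y\setminus6$ and $\delta=\frac15$). The property passes to positive subsets of $Y$. If $C$ is dense below some $Y\in U$, then $C\in F_U^+$: for $Z\in U$ and $\delta>0$, the set $Z\cap Y\in U$ is a positive subset of $Y$, so some $b\in C$ lies in $N^\delta_{Z\cap Y}\subseteq N^\delta_Z$.

The following lemma cuts a positive set into small blocks, arbitrarily sparse. It is here that (P2) and (P3) are used most heavily.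

**Lemma 7 (blocks).** Let $Y$ be positive and let $\mathbf N$ assign a natural number to each finite sequence of finite sets. There are finite nonempty $Y_i\subseteq Y$ $(i<\omega)$ with $\max Y_{i-1}<\min Y_i$, $\min Y_i\ge\mathbf N(Y_0,\dots,Y_{i-1})$, $\varphi(Y_i)\to0$, and $\bigcup_iY_i$ positive.

*Proof.* For every $\varepsilon>0$ and $n$ there is a finite $e\subseteq Y\setminus n$ with $\frac\varepsilon2\le\varphi(e)\le\varepsilon$: start beyond $n$ and beyond the finitely many points $k$ with $\varphi(\{k\})\ge\frac\varepsilon2$, and add points of $Y$ one at a time until the value is first $\ge\frac\varepsilon2$. This happens because $Y$ has infinite value beyond every point, and the last point raises the value by less than $\frac\varepsilon2$.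

Choose blocks in phases $r=1,2,\dots$. In phase $r$ choose at least one and possibly further successive blocks, each beyond its predecessor and beyond the bound given by $\mathbf N$, with $\frac1{2r}\le\varphi(Y_i)\le\frac1r$; end the phase once the union of all blocks so far has $\varphi\ge r$. Each phase is finite. Otherwise let $Y^*$ be the union of all blocks chosen; all its finite initial unions have value $<r$, so $\varphi(Y^*)\le r<\infty$, and $\varphi(Y^*\setminus n)\to0$ by (P2). But each $Y^*\setminus n$ contains a block of value $\ge\frac1{2r}$, a contradiction. So all phases occur, $\varphi(Y_i)\to0$, and the union has value $\ge r$ for every $r$. $\square$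

**Lemma 8.** Let $C$ be dense below the positive set $Y$ and $f:C\to\omega$. There is a positive $Y'\subseteq Y$ such that one of the following holds:

* (b) for some $x$, $f^{-1}(x)$ is dense below $Y'$;
* (c) there is a countable $\mathcal P\subseteq[\omega]^\omega$ such that for every $B\subseteq\omega$ meeting every $P\in\mathcal P$, $\{b\in C:f(b)\in B\}$ is dense below $Y'$.

*Proof.* **Step 1: decide, for each value $x$, whether it can be reached with small error.** Enumerate all triples $(s,\delta,x)$ with $s\in[\omega]^{<\omega}$, $\delta\in\mathbb Q^+$, $x\in\omega$ as $(\tau_k)_{k<\omega}$. Build positive sets $Y=Y^0\supseteq Y^1\supseteq\cdots$. Given $\tau_k=(s,\delta,x)$: if there is a positive $Z\subseteq Y^k$ such that no $b\in f^{-1}(x)$ has $\varphi(b\setminus(s\cup Z))<\delta$, let $Y^{k+1}$ be such a $Z$; otherwise let $Y^{k+1}=Y^k$. Choose finite $a_k\subseteq Y^k$ with $\varphi(a_k)\ge k+1$ and $\max a_k<\min a_{k+1}$. Replace $Y$ by $\bigcup_ka_k$. This is a positive subset of the old $Y$, so $C$ is dense below it, and it is almost contained in each $Y^k$. Now for every $(s,\delta,x)$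 one of the following holds:

* *accept*: for every positive $Z\subseteq Y$ there is $b\in f^{-1}(x)$ with $\varphi(b\setminus(s\cup Z))<\delta$;
* *reject*: there is $m$ such that $\varphi\big(b\setminus(s\cup(Y\setminus m))\big)\ge\delta$ for all $b\in f^{-1}(x)$.

Indeed let $\tau_k=(s,\delta,x)$. If the first case occurred at $k$, choose $m$ with $Y\setminus m\subseteq Y^{k+1}$; then for $b\in f^{-1}(x)$ we have $\varphi(b\setminus(s\cup(Y\setminus m)))\ge\varphi(b\setminus(s\cup Y^{k+1}))\ge\delta$. If the second case occurred and $Z\subseteq Y$ is positive, then $Z\cap Y^k$ is $Z$ minus a finite set, hence positive, so some $b\in f^{-1}(x)$ has $\varphi(b\setminus(s\cup(Z\cap Y^k)))<\delta$, and this $b$ works for $Z$. The two alternatives exclude each other: apply acceptance to $Z=Y\setminus m$.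

Let $A_\delta(s)=\{x:(s,\delta,x)\text{ is accepted}\}$. It increases with $s$ and with $\delta$, and
$$\varphi(e)\le\delta\ \Rightarrow\ A_\delta(s\cup e)\subseteq A_{2\delta}(s),\tag{2}$$
since $\varphi(b\setminus(s\cup Z))\le\varphi(b\setminus(s\cup e\cup Z))+\varphi(e)<\delta+\delta$ for the $b$ given by acceptance.

**Step 2: the case where values are accepted at $s=\emptyset$ for every error.** Suppose $A_{1/j}(\emptyset)\ne\emptyset$ for all $j\ge1$. These sets decrease with $j$. If $x$ is in all of them, then $f^{-1}(x)$ is dense below $Y$, and (b) holds with $Y'=Y$. Otherwise they are nonempty, decreasing, with empty intersection, so each is infinite (a finite one would make the sequence eventually constant and nonempty). Then (c) holds with $Y'=Y$ and $\mathcal P=\{A_{1/j}(\emptyset):j\ge1\}$. Given $B$ meeting all of them, a positive $Z\subseteq Y$ and $\delta\ge\frac1j$, take $x\in B\cap A_{1/j}(\emptyset)$; acceptance gives $b\in f^{-1}(x)$ with $\varphi(b\setminus Z)<\frac1j\le\delta$.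

The function $f(b)=\min(b\setminus\{0\})$ of Section 6 falls into this case: the argument given there shows $A_\delta(\emptyset)=\{x\ge1:\frac1x<\delta\}$.

**What can go wrong at $s=\emptyset$: an example.** Let $\varphi=\mu$, $C=\mathrm{Fin}_1$, $f(b)=\max b$ and $\delta\le\frac12$. Then $A_\delta(s)\ne\emptyset$ exactly if $\mu(s)>1-\delta$. To see this, suppose first that $x\in A_\delta(s)$. Apply acceptance to $Z=Y\setminus(x+1)$. It gives $b$ with $\max b=x$ and $\mu(b\setminus s)<\delta$, so $\mu(s)\ge\mu(b\cap s)>1-\delta$. Conversely, if $\mu(s)>1-\delta$, choose a nonempty finite $e$, arbitrarily far beyond $s$, with $1-\mu(s)\le\mu(e)<\delta$; then $b=s\cup e$ shows that $\max e\in A_\delta(s)$. So $A_\delta(\emptyset)=\emptyset$: the value of $f$ depends on the part of $b$ inside $Z$. As $s$ grows by pieces of measure at most $\delta$, the set $A_\delta(s)$ jumps from empty to nonempty when $\mu(s)$ passes $1-\delta$. The last $s$ before the jump has $\mu(s)>1-2\delta$, and $A_{2\delta}(s)$ is infinite, since $e$ can be chosen arbitrarily far out. This last set before the jump is what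 we look for in general.

**Step 3: sets just before the jump.** Suppose from now on that $A_{1/j_0}(\emptyset)=\emptyset$ for some $j_0\ge1$. Then $A_{1/j}(\emptyset)=\emptyset$ for all $j\ge j_0$. Let $s\subseteq Y$ be finite and $\delta=\frac1j$ with $A_\delta(s)=\emptyset$. Call $s$ $\delta$-good if for each $n$ there is a finite $e\subseteq Y\setminus n$ with $\varphi(e)\le\delta$ and $A_\delta(s\cup e)\ne\emptyset$. If $s$ is not $\delta$-good, fix $n(s,\delta)$ such that no such $e\subseteq Y\setminus n(s,\delta)$ exists.

**Claim.** If $A_\delta(s)=\emptyset$ and $s$ is $\delta$-good, then $A_{2\delta}(s)$ is infinite.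

Choose $e_n\subseteq Y\setminus n$ witnessing goodness and $x_n\in A_\delta(s\cup e_n)$. By (2), $x_n\in A_{2\delta}(s)$. It suffices that no value is taken infinitely often by $n\mapsto x_n$. Suppose $x_n=x$ for infinitely many $n$. Since $x\notin A_\delta(s)$, the triple $(s,\delta,x)$ is rejected, say by $m$. Take $n\ge m$ with $x_n=x$. Acceptance of $(s\cup e_n,\delta,x)$ with $Z=Y\setminus m$ gives $b\in f^{-1}(x)$ with $\varphi(b\setminus(s\cup e_n\cup(Y\setminus m)))<\delta$. But $e_n\subseteq Y\setminus n\subseteq Y\setminus m$, so this says $\varphi(b\setminus(s\cup(Y\setminus m)))<\delta$, contradicting rejection. This proves the Claim.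

**Step 4: thin out $Y$ so that a jump can only occur at a good set.** By Lemma 7 there is a positive $Y'=\bigcup_iY_i\subseteq Y$ with finite successive blocks $Y_i$, $\varphi(Y_i)\to0$, and $\min Y_i\ge n(s,\frac1j)$ for all $s\subseteq Y_0\cup\dots\cup Y_{i-1}$ and all $1\le j\le i$ for which $A_{1/j}(s)=\emptyset$ and $s$ is not $\frac1j$-good. For each $i$ these are finitely many requirements. Let $\mathcal P$ be the countable family of all infinite sets of the form $A_{2/j}(s)$, with $s\in[\omega]^{<\omega}$ and $j\ge1$.

**Step 5: verify (c).** Let $B$ meet each $P\in\mathcal P$, let $Z\subseteq Y'$ be positive, and let $\delta>0$. We need $b'\in C$ with $f(b')\in B$ and $\varphi(b'\setminus Z)<\delta$. Fix $j\ge j_0$ with $\frac2j\le\delta$, and $i_j\ge j$ with $\varphi(Y_i)\le\frac1j$ for all $i\ge i_j$. Let $Z_1=Z\setminus\bigcup_{i<i_j}Y_i$, which is positive. As $C$ is dense below $Y$, there is $b\in C$ with $\varphi(b\setminus Z_1)<\frac1j$. Let $c=b\cap Z_1$. Then $f(b)\in A_{1/j}(c)$, since $b$ itself witnesses acceptance: for every $W$, $\varphi(b\setminus(c\cup W))\le\varphi(b\setminus c)=\varphi(b\setminus Z_1)<\frac1j$.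

Now feed $c$ in block by block. Let $c^{(i)}=c\cap\bigcup_{l\le i}Y_l$. Then $c^{(i_j-1)}=\emptyset$ and $A_{1/j}(\emptyset)=\emptyset$, while $c^{(i)}=c$ for large $i$ and $A_{1/j}(c)\ne\emptyset$. Let $i\ge i_j$ be least with $A_{1/j}(c^{(i)})\ne\emptyset$, and put $s=c^{(i-1)}$, $e=c\cap Y_i$. Then $A_{1/j}(s)=\emptyset$, $A_{1/j}(s\cup e)\ne\emptyset$ and $\varphi(e)\le\varphi(Y_i)\le\frac1j$. If $s$ were not $\frac1j$-good, then, as $s\subseteq Y_0\cup\dots\cup Y_{i-1}$ and $j\le i$, we would have $\min Y_i\ge n(s,\frac1j)$, so $e\subseteq Y\setminus n(s,\frac1j)$, contradicting the choice of $n(s,\frac1j)$. So $s$ is $\frac1j$-good, and by the Claim $A_{2/j}(s)$ is infinite, that is, $A_{2/j}(s)\in\mathcal P$.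

Take $x\in B\cap A_{2/j}(s)$. Acceptance gives $b'\in f^{-1}(x)$ with $\varphi(b'\setminus(s\cup Z))<\frac2j\le\delta$. Since $s\subseteq c\subseteq Z$, we get $\varphi(b'\setminus Z)<\delta$, and $f(b')=x\in B$. $\square$

## 8. Under CH: filters with $(*)$ meeting $\omega_1$ dense sets

Now we interleave meeting dense sets with applications of Lemma 8.

**Lemma 9 (CH).** Let $E\in\mathcal I^+$ and let $D_\xi$ $(\xi<\omega_1)$ be dense subsets of $\mathcal I^+$. There is a filter $U$ with $\mathcal I^*\subseteq U\subseteq\mathcal I^+$, $E\in U$, $U\cap D_\xi\ne\emptyset$ for all $\xi$, such that $F_U$ has $(*)$.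

*Proof.* As $\mathrm{Fin}_1$ is countable, CH lets us enumerate all pairs $(C,f)$ with $C\subseteq\mathrm{Fin}_1$ and $f:C\to\omega$ as $(C_\xi,f_\xi)_{\xi<\omega_1}$. Build a $\le_{\mathcal I}$-decreasing sequence $(Y_\xi)_{\xi<\omega_1}$ of positive sets with $Y_0=E$. At a limit use Lemma 1 along a cofinal $\omega$-sequence. Given $Y_\xi$, pick $Y\in D_\xi$ with $Y\le_{\mathcal I}Y_\xi$. If $C_\xi$ is not dense below $Y$, pick a positive $Y_{\xi+1}\subseteq Y$ and $\delta>0$ with $C_\xi\cap N^\delta_{Y_{\xi+1}}=\emptyset$. If it is, let $Y_{\xi+1}\subseteq Y$ be the set $Y'$ of Lemma 8 for $(C_\xi,f_\xi)$ and $Y$.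

Let $U=\{Z:\exists\xi\ Y_\xi\le_{\mathcal I}Z\}$. This is a filter, because the sequence is decreasing and $Y_\xi\le_{\mathcal I}Z,Z'$ implies $Y_\xi\le_{\mathcal I}Z\cap Z'$. If $a\in\mathcal I$, then $Y_0\setminus(\omega\setminus a)\subseteq a$, so $\mathcal I^*\subseteq U$. If $Y_\xi\setminus Z\in\mathcal I$, then $Z$ is positive since $Y_\xi$ is; so $U\subseteq\mathcal I^+$. Clearly $E\in U$. The set $Y\in D_\xi$ chosen at step $\xi$ contains $Y_{\xi+1}$, so it is in $U$.

For $(*)$, let $(C,f)=(C_\xi,f_\xi)$ with $C\in F_U^+$. The first case at $\xi$ would give $C\cap N=\emptyset$ for some $N\in F_U$, so the second case occurred. Sets dense below $Y_{\xi+1}\in U$ are in $F_U^+$, so (b) and (c) of Lemma 8 give the two alternatives of $(*)$. $\square$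

Note that the sets $D_\xi$ in Lemma 9 need not be open. This matters below, when they are traces on an intermediate model.

## 9. A finite support iteration over $L$ guided by $\diamondsuit$

A dense open subset of $\mathcal I^+$ in the final model is a set of reals of size up to $\omega_2$, so simple bookkeeping cannot list all families of $\omega_1$ such sets in $\omega_2$ steps. Instead we let $\diamondsuit$ guess codes for their names.

Since the consistency of ZFC implies that of ZFC $+\ V=L$, let $V=L$. Then CH holds, and by Jensen $\diamondsuit_\kappa(S)$ holds for every regular uncountable $\kappa$ and stationary $S\subseteq\kappa$. We use $\kappa=\omega_2$ and $S=\{\alpha<\omega_2:\mathrm{cf}(\alpha)=\omega_1\}$: there are $d_\alpha\subseteq\alpha$ $(\alpha\in S)$ such that for each $d\subseteq\omega_2$ the set $\{\alpha\in S:d\cap\alpha=d_\alpha\}$ is stationary.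

**Names for reals.** For $\alpha\le\omega_2$ let $\mathcal N_\alpha$ be the set of sequences $\nu=\langle\nu_n:n<\omega\rangle$ of countable subsets of $\mathrm{Fn}(\alpha,\omega_1)$, and $\mathcal N=\mathcal N_{\omega_2}$. Since $\mathrm{cf}(\omega_2)>\omega$, $\mathcal N=\bigcup_{\alpha<\omega_2}\mathcal N_\alpha$. By CH, $|\mathcal N_\alpha|\le\omega_1$ for $\alpha<\omega_2$, so $|\mathcal N|=\omega_2$. Fix a bijection $e:\omega_2\to\mathcal N$. For $\nu\in\mathcal N_\alpha$ and a generic $G_\alpha\subseteq\mathbb P_\alpha$ let $\nu[G_\alpha]=\{n:\nu_n\cap G_\alpha\ne\emptyset\}$. Then $\nu[G_\alpha]=\nu[G_{\alpha'}]$ for $\alpha\le\alpha'$.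

If $\mathbb P_\alpha$ is ccc, every subset of $\omega$ in $V[G_\alpha]$ is $\nu[G_\alpha]$ for some $\nu\in\mathcal N_\alpha$. Given a name $\dot a$ for a subset of $\omega$, let $\nu_n$ be a maximal antichain in $\{p:p\Vdash n\in\dot a\}$; then $\Vdash\dot a=\nu[\dot G_\alpha]$.

**Coding.** For $\alpha\le\omega_2$ let $\Omega_\alpha=\omega_1\times\alpha\times\mathrm{Fn}(\alpha,\omega_1)$, and fix a bijection $c:\Omega_{\omega_2}\to\omega_2$. Since $|\Omega_\alpha|\le\omega_1$ for $\alpha<\omega_2$ and $\Omega_\alpha=\bigcup_{\gamma<\alpha}\Omega_\gamma$ for limit $\alpha$, a closing-off argument shows that $\{\alpha:c[\Omega_\alpha]=\alpha\}$ contains a club. Let $\Delta_\alpha=\Omega_\alpha\cap c^{-1}[d_\alpha]$ for $\alpha\in S$. Then for each $\Delta\subseteq\Omega_{\omega_2}$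
$$\{\alpha\in S:\Delta\cap\Omega_\alpha=\Delta_\alpha\}\ \text{ is stationary},\tag{3}$$
because if $c[\Omega_\alpha]=\alpha$ and $c[\Delta]\cap\alpha=d_\alpha$, then $\Delta\cap\Omega_\alpha=c^{-1}[c[\Delta]\cap\alpha]=c^{-1}[d_\alpha]=\Delta_\alpha$.

**The iteration.** Let $\varphi=\mu$ and $\mathcal I=\mathcal I_{\frac1n}$. We define $\langle\mathbb P_\alpha,\dot{\mathbb Q}_\alpha:\alpha<\omega_2\rangle$ of the form described in Section 5, such that each $\dot{\mathbb Q}_\alpha$ is forced to be isomorphic to some $\mathbb L_{F_U}$ with $F_U$ satisfying $(*)$. Inductively $\mathbb P_\alpha$ is ccc. For $\alpha<\omega_2$ there are at most $|\mathcal N_\alpha|\le\omega_1$ subsets of $\omega$ in $V[G_\alpha]$, so $V[G_\alpha]\models$ CH. Hence Lemma 9 applies in $V[G_\alpha]$, and the resulting $\mathbb L_{F_U}$ has size $\mathfrak c=\omega_1$ and has a copy with underlying set $\omega_1$ and largest element $0$.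

**The choice of $U_\alpha$, in $V[G_\alpha]$.** If $\alpha\in S$, put for $\xi<\omega_1$
$$D^\alpha_\xi=\{e(\eta)[G_\alpha]:\eta<\alpha,\ e(\eta)\in\mathcal N_\alpha\text{ and }(\xi,\eta,p)\in\Delta_\alpha\text{ for some }p\in G_\alpha\}.$$
If $D_0^\alpha=\{E\}$ with $E\in\mathcal I^+$ and $D_\xi^\alpha$ is a dense subset of $\mathcal I^+$ for all $1\le\xi<\omega_1$, apply Lemma 9 to $E$ and $(D_\xi^\alpha)_{1\le\xi<\omega_1}$ to get $U_\alpha$. In all other cases (also if $\alpha\notin S$) apply Lemma 9 with $E=\omega$ and all dense sets equal to $\mathcal I^+$. Let $\mathbb Q_\alpha\cong\mathbb L_{F_{U_\alpha}}$ be the copy on $\omega_1$, and let $\dot{\mathbb Q}_\alpha$ be a name for it. Such a name exists by the maximal principle: if $\Vdash\exists x\,\psi(x)$, then $\Vdash\psi(\tau)$ for some name $\tau$.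

Let $G$ be $\mathbb P_{\omega_2}$-generic. By ccc, cardinals are preserved; $\mathfrak c\le|\mathcal N|=\omega_2$ in $V[G]$; and every real of $V[G]$ is in some $V[G_\alpha]$ with $\alpha<\omega_2$.

## 10. Proof of Theorem 1

**$\mathfrak h=\mathfrak s=\omega_1$ in $V[G]$.** By Lemma 6 all iterands are forced to be gentle, so by Lemma 5 $\mathbb P_{\omega_2}$ is gentle. By Section 5, $\mathcal P(\omega)\cap V$ is a splitting family in $V[G]$, and it has size $\omega_1$ by CH in $V$. With Lemma 2, $\omega_1\le\mathfrak h\le\mathfrak s\le\omega_1$.

**$\mathfrak h_{\frac1n}\ge\omega_2$ in $V[G]$.** Suppose some family of at most $\omega_1$ dense open subsets of $\mathcal I^+$ has non-dense intersection. Enumerate it, with repetitions, as $\langle D_\xi:1\le\xi<\omega_1\rangle$. Let $E\in\mathcal I^+$ have no element of $\bigcap_{1\le\xi<\omega_1}D_\xi$ below it, and put $D_0=\{E\}$.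

**Step 1: names that are correct in every extension.** Let $\sigma(y)$ say: $y=\langle y_\xi:\xi<\omega_1\rangle$, $y_0=\{E'\}$ for some $E'\in\mathcal I^+$, and $y_\xi$ is dense open in $\mathcal I^+$ for $1\le\xi<\omega_1$. Let $\dot d$ be a name for $\langle D_\xi:\xi<\omega_1\rangle$. The trivial sequence $\{\omega\},\mathcal I^+,\mathcal I^+,\dots$ always satisfies $\sigma$, so it is forced that there is $y$ with $\sigma(y)$ and $(\sigma(\dot d)\to y=\dot d)$. By the maximal principle there are names $\dot D_\xi$ for the entries of such a $y$. They evaluate under $G$ to the given $D_\xi$, and $\sigma(\langle\dot D_\xi:\xi<\omega_1\rangle)$ is forced by the trivial condition. Choose $\eta_E<\omega_2$ with $\Vdash\dot D_0=\{e(\eta_E)[\dot G]\}$.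

**Step 2: the set to be guessed, and closure functions.** Let
$$\Delta=\{(\xi,\eta,p)\in\Omega_{\omega_2}:p\Vdash e(\eta)[\dot G]\in\dot D_\xi\}.$$
For $\xi<\omega_1$ and $\eta<\omega_2$ define the following.

* $g(\xi,\eta)<\omega_2$ is such that $\mathrm{dom}\,p\subseteq g(\xi,\eta)$ for all members $p$ of a fixed (countable) maximal antichain of $\mathbb P_{\omega_2}$ of conditions deciding "$e(\eta)[\dot G]\in\dot D_\xi$".
* For $\xi\ge1$, $h(\xi,\eta)=\eta'$ is such that $\Vdash$ "if $e(\eta)[\dot G]\in\mathcal I^+$, then $e(\eta')[\dot G]\in\dot D_\xi$ and $e(\eta')[\dot G]\le_{\mathcal I}e(\eta)[\dot G]$". It exists because $\dot D_\xi$ is forced to be dense: the maximal principle gives a name for a suitable subset of $\omega$, and this name is represented by a member of $\mathcal N$.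

**Step 3: a stage that guesses correctly.** For club many $\alpha<\omega_2$: $\alpha$ is a limit, $e[\alpha]=\bigcup_{\gamma<\alpha}\mathcal N_\gamma$, $\sup_\xi g(\xi,\eta)<\alpha$ and $\sup_\xi h(\xi,\eta)<\alpha$ for all $\eta<\alpha$, and $\eta_E<\alpha$. By (3) there is such an $\alpha\in S$ with $\Delta_\alpha=\Delta\cap\Omega_\alpha$. As $\mathrm{cf}(\alpha)=\omega_1$, each countable subset of $\mathrm{Fn}(\alpha,\omega_1)$ is contained in some $\mathrm{Fn}(\gamma,\omega_1)$ with $\gamma<\alpha$; the same holds for a sequence of countably many countable subsets, so $\mathcal N_\alpha=\bigcup_{\gamma<\alpha}\mathcal N_\gamma=e[\alpha]$. Thus every real of $V[G_\alpha]$ is $e(\eta)[G_\alpha]$ for some $\eta<\alpha$.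

**Step 4: $D_\xi^\alpha=D_\xi\cap V[G_\alpha]$ for all $\xi<\omega_1$.** For $\subseteq$: if $(\xi,\eta,p)\in\Delta_\alpha\subseteq\Delta$ and $p\in G_\alpha\subseteq G$, then $e(\eta)[G_\alpha]=e(\eta)[G]\in D_\xi$. For $\supseteq$: let $x\in D_\xi\cap V[G_\alpha]$ and write $x=e(\eta)[G_\alpha]=e(\eta)[G]$ with $\eta<\alpha$. $G$ meets the maximal antichain chosen for $(\xi,\eta)$ in some $p$. Then $\mathrm{dom}\,p\subseteq g(\xi,\eta)\le\alpha$, so $p\in G_\alpha$. As $p$ decides "$e(\eta)[\dot G]\in\dot D_\xi$" and this is true in $V[G]$, $p$ forces it. So $(\xi,\eta,p)\in\Delta\cap\Omega_\alpha=\Delta_\alpha$, and $x\in D_\xi^\alpha$.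

**Step 5: the generic set contradicts the choice of $E$.** As $\eta_E<\alpha$, $E=e(\eta_E)[G_\alpha]\in V[G_\alpha]$, so $D_0^\alpha=\{E\}$. For $1\le\xi<\omega_1$, $D_\xi^\alpha$ is a dense subset of $(\mathcal I^+)^{V[G_\alpha]}$. To see this, let $y=e(\eta)[G_\alpha]$ be positive, with $\eta<\alpha$, and let $\eta'=h(\xi,\eta)<\alpha$. Then $e(\eta')\in\mathcal N_\alpha$, and $e(\eta')[G_\alpha]=e(\eta')[G]$ is in $D_\xi\cap V[G_\alpha]=D_\xi^\alpha$ and $\le_{\mathcal I}y$; here $\mathcal I^+$ and $\le_{\mathcal I}$ are absolute. So at stage $\alpha$ Lemma 9 was applied to $E$ and these dense sets: $U_\alpha$ contains $E$ and meets every $D_\xi$, $1\le\xi<\omega_1$. Lemma 4 gives $X\in V[G_{\alpha+1}]\cap\mathcal I^+$ with $X\le_{\mathcal I}Y$ for all $Y\in U_\alpha$. In $V[G]$, $X$ is positive, $X\le_{\mathcal I}E$, and $X\in D_\xi$ for all $1\le\xi<\omega_1$, since $D_\xi$ is open and $X$ is below a member of it. This contradicts the choice of $E$.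

**Conclusion.** By Lemma 2(i), $\omega_2\le\mathfrak h_{\frac1n}\le\mathfrak c\le\omega_2$ in $V[G]$. Together with $\mathfrak h=\mathfrak s=\omega_1$ this proves Theorem 1. $\blacksquare$

## 11. All tall $F_\sigma$ P-ideals at once: proof of Theorem 2

**Step 1: tall $F_\sigma$ P-ideals come from admissible submeasures.** By Solecki (*Analytic ideals and their applications*, Ann. Pure Appl. Logic 99 (1999)), every $F_\sigma$ P-ideal is of the form $\{X:\varphi(X)<\infty\}=\{X:\lim_n\varphi(X\setminus n)=0\}$ for some $\varphi$ satisfying (P1). So (P2) holds, and $\varphi(\omega)=\infty$. Such an ideal is tall iff $\varphi(\{n\})\to0$. If $\varphi(\{n\})\ge\varepsilon>0$ for all $n$ in an infinite set $A$, then an infinite $B\subseteq A$ has $\varphi(B\setminus n)\ge\varepsilon$ for all $n$, so no infinite subset of $A$ is in the ideal. If $\varphi(\{n\})\to0$, every infinite set has an infinite subset $\{n_0<n_1<\cdots\}$ with $\sum_i\varphi(\{n_i\})<\infty$, which is in the ideal by countable subadditivity. So every tall $F_\sigma$ P-ideal is $\mathcal I_\varphi$ with $\varphi$ admissible.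

**Step 2: non-tall ideals.** Lemma 3 is the statement that ZFC proves $\mathfrak h(\mathcal I)\le\mathfrak h$ for every non-tall ideal $\mathcal I$. For any $F_\sigma$ P-ideal, Lemma 1 gives $\mathfrak h(\mathcal I)\ge\omega_1$, since it uses only (P1) and $\mathcal I=\{X:\varphi(X)<\infty\}$.

**Step 3: the model.** Repeat Section 9, letting the guessed sequence also guess the submeasure. Fix a recursive coding by which $c\subseteq\omega$ codes $\{(a,q)\in[\omega]^{<\omega}\times\mathbb Q^+:\varphi(a)>q\}$; by (P1) this determines $\varphi$. At $\alpha\in S$: if $D_0^\alpha=\{c\}$ with $c$ coding an admissible $\varphi$, $D_1^\alpha=\{E\}$ with $E\in\mathcal I_\varphi^+$, and $D_\xi^\alpha$ is a dense subset of $\mathcal I_\varphi^+$ for $2\le\xi<\omega_1$, apply Lemma 9 and use $\mathbb L_F$ for this $\varphi$, this $E$ and these $D_\xi^\alpha$. Otherwise use $\mu$ and the trivial data. Lemmas 4, 6, 7, 8 and 9 hold for every admissible $\varphi$, so all iterands are gentle (different stages may use different submeasures), the iteration is gentle by Lemma 5, and $\mathfrak h=\mathfrak s=\omega_1$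 as in Section 10. Also $\mathfrak c\le\omega_2$ as before.

**Step 4: $\mathfrak h(\mathcal I)$ for tall $\mathcal I$.** In $V[G]$ let $\varphi$ be admissible, with code $c$, and suppose that at most $\omega_1$ dense open subsets of $\mathcal I_\varphi^+$ have non-dense intersection, with $E$ witnessing this. Put $D_0=\{c\}$, $D_1=\{E\}$, and list the dense open sets as $D_\xi$, $2\le\xi<\omega_1$. The argument of Section 10 applies with these changes. The statement $\sigma(y)$ now says that $y_0=\{c'\}$ with $c'$ coding an admissible submeasure $\varphi'$, $y_1=\{E'\}$ with $E'\in\mathcal I_{\varphi'}^+$, and $y_\xi$ is dense open in $\mathcal I_{\varphi'}^+$ for $2\le\xi<\omega_1$; the default sequence uses $\mu$. The function $h(\xi,\eta)$ is defined for $\xi\ge2$ with respect to the submeasure coded by the element of $\dot D_0$. The index of a name of $c$ is also required to be $<\alpha$. Step 4 of Section 10 again gives $D_\xi^\alpha=D_\xi\cap V[G_\alpha]$, so $D_0^\alpha=\{c\}$, $D_1^\alpha=\{E\}$, and $D_\xi^\alpha$ is dense in $(\mathcal I_\varphi^+)^{V[G_\alpha]}$ for $\xi\ge2$. Here we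 use that (P1) and (P3) are arithmetical in the code, (P2) is $\Pi^1_1$ in the code, and membership in $\mathcal I_\varphi$ is arithmetical, so all of these are absolute between $V[G_\alpha]$, $V[G_{\alpha+1}]$ and $V[G]$. The set $X$ of Lemma 4 gives the contradiction as before. With Lemma 2(i), $\omega_2\le\mathfrak h(\mathcal I_\varphi)\le\mathfrak c\le\omega_2$.

By Step 1 this covers all tall $F_\sigma$ P-ideals, and in particular $\mathfrak c=\omega_2$. For non-tall $F_\sigma$ P-ideals, Step 2 gives $\omega_1\le\mathfrak h(\mathcal I)\le\mathfrak h=\omega_1$. $\blacksquare$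

## 12. The Mathias model and the Laver property: proof of Theorem 3

Let $V[G]$ be the Mathias model, the extension of a model $V$ of GCH by the countable support iteration of length $\omega_2$ of Mathias forcing. We use two facts about it. First, $\omega_1$ is preserved and $\mathfrak h=\mathfrak c=\omega_2$ there (Blass, *Combinatorial cardinal characteristics of the continuum*, Handbook of Set Theory). Second, the iteration has the Laver property (Bartoszyński–Judah, *Set Theory: On the Structure of the Real Line*): if $f\in\omega^\omega\cap V[G]$ is bounded by a function in $V$, there is $\sigma\in V$ with $|\sigma(n)|\le2^n$ and $f(n)\in\sigma(n)$ for all $n$.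

We must show $\mathfrak h_{\frac1n}=\omega_1$ in $V[G]$. Let $\mathcal I=\mathcal I_{\frac1n}$. By Section 1, for $S_0\in\mathcal P(\omega)\cap V$ the set $D_{S_0}=\{X\in\mathcal I^+:X\setminus S_0\in\mathcal I\text{ or }X\cap S_0\in\mathcal I\}$ is dense open. There are $\omega_1$ such sets. We show that their intersection is empty: for each positive $X\in V[G]$ we find $S_0\in V$ with $X\cap S_0$ and $X\setminus S_0$ both positive.

**Step 1: few candidates on each interval.** Let $X\in V[G]\cap\mathcal I^+$ and $K_n=[4^{n+2},4^{n+3})$. The sequence of the sets $X\cap K_n\in\mathcal P(K_n)$ is coded by a function bounded by a function in $V$. By the Laver property there is $\sigma\in V$ with $\sigma(n)\subseteq\mathcal P(K_n)$, $|\sigma(n)|\le2^n$ and $X\cap K_n\in\sigma(n)$ for all $n$.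

**Step 2: halve all large candidates at once.** In $V$ choose for each $n$ a set $S_0\cap K_n$ such that
$$\mu(a\cap S_0)\ge\tfrac14\mu(a)\ \text{ and }\ \mu(a\setminus S_0)\ge\tfrac14\mu(a)\quad\text{for every }a\in\sigma(n)\text{ with }\mu(a)\ge2^{-n}.$$
To see that this is possible, let $R$ be a uniformly random subset of $K_n$. For $a\subseteq K_n$, $\mu(a\cap R)$ has mean $\frac12\mu(a)$ and variance
$$\tfrac14\sum_{k\in a}k^{-2}\le\tfrac14\cdot4^{-n-2}\mu(a),$$
since $k\ge4^{n+2}$ on $K_n$. If the requirement fails for $a$, then $\mu(a\cap R)$ deviates from its mean by more than $\frac14\mu(a)$. By Chebyshev this has probability at most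
$$\tfrac14\cdot4^{-n-2}\mu(a)\cdot16\,\mu(a)^{-2}=\frac{4^{-n-1}}{\mu(a)}\le4^{-n-1}2^n .$$
Summing over at most $2^n$ sets $a$ we get at most $\frac14<1$, so a suitable set exists.

**Step 3: conclusion.** Since $X$ is positive, $\sum_n\mu(X\cap K_n)=\infty$. The $n$ with $\mu(X\cap K_n)<2^{-n}$ contribute a finite amount. For the other $n$, $X\cap K_n\in\sigma(n)$ satisfies the requirement of Step 2. Hence $\mu(X\cap S_0)=\mu(X\setminus S_0)=\infty$, that is, $X\notin D_{S_0}$.

So $\mathfrak h_{\frac1n}\le\omega_1$, and $\mathfrak h_{\frac1n}\ge\omega_1$ by Lemma 1. Thus $\mathfrak h_{\frac1n}=\omega_1<\mathfrak h=\omega_2$ in the Mathias model. With Theorem 1, neither inequality between $\mathfrak h$ and $\mathfrak h_{\frac1n}$ is provable in ZFC. $\blacksquare$
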